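# Iterated nontangential limits of Nevanlinna functions on the polydisc: independence of the order

## The three functions $\log(1+|f-a|^2)$, $a=0,1,i$

Let $U=\{z\in\mathbb C:|z|<1\}$, $T=\{z:|z|=1\}$, and let $f$ be holomorphic on the polydisc $U^n$. For $a\in\mathbb C$ put
$$V^a=\log\bigl(1+|f-a|^2\bigr).$$
Everything positive in this lecture comes out of these functions, and only for $a=0,1,i$. They have three properties.

First, $V^a$ is continuous, nonnegative, and subharmonic in each variable separately. Indeed, if $g$ is holomorphic in one variable, then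
$$\Delta\log(1+|g|^2)=4\,\partial\bar\partial\log(1+|g|^2)=\frac{4|g'|^2}{(1+|g|^2)^2}\ge0 .$$

Second, $V^a$ is no larger than $\log^+|f|$, up to constants. From $1+|f-a|^2\le1+2|f|^2+2|a|^2\le(3+2|a|^2)\max(1,|f|^2)$ we get
$$V^a\le\log(3+2|a|^2)+2\log^+|f| .\tag{1}$$

Third, $V^a$ determines $|f-a|^2=e^{V^a}-1$, and the three distances $|f|,|f-1|,|f-i|$ determine $f$:
$$2\operatorname{Re}f=|f|^2-|f-1|^2+1,\qquad 2\operatorname{Im}f=|f|^2-|f-i|^2+1 .\tag{2}$$
(Expand $|f-1|^2=|f|^2-2\operatorname{Re}f+1$ and $|f-i|^2=|f|^2-2\operatorname{Im}f+1$.) Other choices of logarithm would lose something here: $\log^+|f-a|$ forgets $|f-a|$ where it is below $1$, and $\log|f-a|$ is not bounded below.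

Here is what they are for. We shall take boundary values of $f$ on $T^n$ one variable at a time, and ask whether the answer depends on the order of the variables. We shall not compare two orders with each other. Instead, the functions $V^0,V^1,V^i$ will produce one function $f^*$ on $T^n$ in whose construction no order occurs, and each iterated limit will be compared with $f^*$.

## Iterated nontangential limits and what will be proved

**Notation.** On $T^k$, $m$ is normalized Lebesgue measure; it is complete, so subsets of Borel null sets are null. For $\rho\in[0,1)^k$ write $F_\rho(w)=F(\rho_1w_1,\dots,\rho_kw_k)$, $w\in T^k$. The notation $\rho\to\mathbf 1$ means that all $\rho_j\to1$, with no relation between the rates; we call this an unrestricted limit. For $|z|<1=|w|$ let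
$$P(z,w)=\frac{1-|z|^2}{|w-z|^2},\qquad P_b(w)=P(b,w)\quad(0\le b<1).$$
For a finite measure $\mu$ on $T^k$, $P[\mu](z)=\int\prod_jP(z_j,w_j)\,d\mu(w)$. It is continuous on $U^k$, and harmonic in each variable separately.

**Definition (Nevanlinna class).** A holomorphic $f$ on $U^n$ is in $N(U^n)$ if $\int\log^+|f_\rho|\,dm$ is bounded for $\rho\in[0,1)^n$.

(With $d\theta_1\cdots d\theta_n$ in place of $dm$, only the bound changes.)

**Definition (nontangential limit).** For $\alpha>1$ and $w\in T$ let $\Gamma_\alpha(w)=\{\zeta\in U:|\zeta-w|<\alpha(1-|\zeta|)\}$. A function on $U$ has nontangential (nt) limit $c$ at $w$ if it tends to $c$ as $\zeta\to w$ inside every $\Gamma_\alpha(w)$.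

The sets $\Gamma_\alpha(w)$ increase with $\alpha$, so integers $\alpha\ge2$ suffice and the limit does not depend on $\alpha$. They contain the radius to $w$: $|tw-w|=1-t<\alpha(1-t)$ for $0\le t<1$. So an nt limit is in particular a radial limit. The closure of $\Gamma_\alpha(w)$ meets $T$ only at $w$, because $|\zeta|\to1$ in $\Gamma_\alpha(w)$ forces $|\zeta-w|\to0$.

**Definition (iterated nt limit).** Fix a permutation $\sigma$ of $\{1,\dots,n\}$ and $w=(e^{i\theta_1},\dots,e^{i\theta_n})\in T^n$. Put $f_0=f$. For $k=1,\dots,n$ let $f_k$ be the function of $(z_{\sigma(k+1)},\dots,z_{\sigma(n)})\in U^{n-k}$ obtained by taking the nt limit of $f_{k-1}$ in $z_{\sigma(k)}$ at $w_{\sigma(k)}$, the other variables being held fixed. The iterated nt limit in the order $\sigma$ exists at $w$ if for each $k$ this nt limit exists and is finite for *every* value of the remaining variables in $U^{n-k}$. Its value is the constant $f_n$.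

**Example 1.** Let $f(z_1,z_2)=1/(1-z_1z_2)$. In the order $1,2$ the first limit is $1/(1-w_1z_2)$, which exists for every $w_1\in T$ and every $z_2\in U$. The second limit exists and is finite exactly when $w_1w_2\ne1$, and it equals $1/(1-w_1w_2)$. The order $2,1$ gives the same, since $f$ is symmetric. The exceptional set $\{w_1w_2=1\}$ is null.

The question comes from the paper "Iterated Fine Limits And Iterated Nontangential Limits": for $f\in N(U^n)$, are the iterated limits in different orders equal up to a null set of $T^n$? Two facts are given there as known. For $f\in N(U^n)$ and each fixed order, the iterated limits exist except on a set $E$ for which the repeated integral of the characteristic function, in the order reverse to that of taking limits, is zero. And if $f\in N_{n-1}(U^n)$, meaning that $\int\log^+|f|\{\log^+|f|\}^{n-1}\,d\theta_1\cdots d\theta_n$ is bounded for $0\le r_j<1$, then the limits for different orders are equal almost everywhere. The first fact does not by itself say that $E$ is null for the product measure, because Fubini's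 theorem needs $E$ to be measurable. So we shall prove existence again, with measurability included, and we shall not use either fact.

The answer to the question is yes.

**Theorem 1.** Let $n\ge2$, $f\in N(U^n)$ and let $\sigma,\tau$ be permutations of $\{1,\dots,n\}$. There is $Z\subset T^n$ with $m(Z)=0$ such that at every point of $T^n\setminus Z$ the iterated nontangential limits in the orders $\sigma$ and $\tau$ both exist and are equal.

**Theorem 2.** Let $n\ge 2$ and $f\in N(U^n)$.

(a) There is a finite measurable $f^*$ on $T^n$ with $f_\rho\to f^*$ in measure as $\rho\to\mathbf 1$ unrestrictedly. Every iterated limit of $f$ equals $f^*$ a.e.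

(b) If $\{\sigma(1),\dots,\sigma(k)\}=\{\tau(1),\dots,\tau(k)\}=S$, then for a.e. $w_S\in T^S$ the intermediate limits $f_k^\sigma(w_S,\cdot)$ and $f_k^\tau(w_S,\cdot)$ coincide on all of $U^{n-k}$.

(c) $\log^+|f^*|\in L^1(T^n)$; if $f\not\equiv0$, then $\log|f^*|\in L^1(T^n)$.

**Theorem 3.** Let $\psi_0:[0,\infty)\to[0,\infty)$ be nondecreasing with $\psi_0(t)/t\to0$ as $t\to\infty$, and let $n\ge2$. There is a holomorphic $f$ on $U^n$ with $\sup_\rho\int\psi_0(\log^+|f_\rho|)\,dm<\infty$ such that, at a.e. point of $T^n$, the iterated limits exist in all orders, but every order with $1$ before $2$ gives a value different from every order with $2$ before $1$.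

So the linear growth condition on $\log^+|f|$ that defines $N(U^n)$ cannot be replaced by any condition $\int\psi_0(\log^+|f_\rho|)\,dm=O(1)$ with $\psi_0$ nondecreasing and $\psi_0(t)=o(t)$.

## Square-summable power series, and mass that escapes to a singular set

If $f$ is continuous on $\overline U^n$, every iterated limit at $w$ is $f(w)$. The first case with content is a power series $f(z)=\sum_\alpha c_\alpha z^\alpha$ with $\sum|c_\alpha|^2<\infty$. Here $f\in N(U^n)$, since $\log^+x\le x^2$. Let $\varphi=\sum c_\alpha w^\alpha\in L^2(T^n)$. Then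
$$\|f_\rho-\varphi\|_2^2=\sum_\alpha|c_\alpha|^2(1-\rho^\alpha)^2\to0\qquad(\rho\to\mathbf 1),$$
by dominated convergence, and no order of the $\rho_j$ was used. Take $n=2$ and grant that the limits in the order $1,2$ exist off a null set, measurably. Given $\varepsilon>0$, we have $\|f_\rho-\varphi\|_2\le\varepsilon$ if $\rho_1,\rho_2>1-\delta$. Let $\rho_1\to1$ with $\rho_2$ fixed: $f_\rho(w)\to f_1(w_1,\rho_2w_2)$ a.e., so by Fatou's lemma $\|f_1(w_1,\rho_2w_2)-\varphi\|_2\le\varepsilon$. Let $\rho_2\to1$: $\|f_2-\varphi\|_2\le\varepsilon$. Hence $f_2=\varphi$ a.e., and the same holds in the other order.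

This is a plan with two parts: an order-free limit of $f_\rho$ in a topology that tolerates pointwise passage to the limit, and existence of the iterated limits. It is natural to try it with $L^p$ in place of $L^2$. For $f\in N(U^n)$ it stops at once.

**Example 2.** Let $f=\exp Q$ with $Q=\frac{1+z_1z_2}{1-z_1z_2}$. On $z=(\rho_1w_1,\rho_2w_2)$ with $b=\rho_1\rho_2$ we have $\operatorname{Re}Q=P_b(w_1w_2)>0$, so $\int\log^+|f_\rho|\,dm=\int_TP_b\,dm=1$ and $f\in N(U^2)$. But no $L^p$ norm, $p>0$, stays bounded. If $|\omega-1|\le1-b$, then $|\omega-b|\le2(1-b)$ and $P_b(\omega)\ge\frac{1+b}{4(1-b)}\ge\frac1{4(1-b)}$; this set of $\omega$ has measure at least $(1-b)/\pi$. Hence $\int|f_\rho|^p\,dm\ge\frac{1-b}\pi e^{p/(4(1-b))}\to\infty$.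

Passing to the logarithm restores bounded integrals, but not $L^1$ convergence: $\log|f_\rho|=P_b(w_1w_2)$ has integral $1$ for every $\rho$, and it tends to $0$ at every point with $w_1w_2\ne1$. The mass escapes to the null set $\{w_1w_2=1\}$. Convergence *in measure* does not notice the escape. This is the topology we shall use, and it still tolerates dominated convergence, through the metric
$$d(F,G)=\int\min(1,|F-G|)\,dm .$$

A purely pointwise argument cannot work either. Existence of both iterated limits of a double array does not make them equal: for $a_{jk}=1$ if $j\le k$ and $a_{jk}=0$ otherwise, $\lim_j\lim_ka_{jk}=1$ and $\lim_k\lim_ja_{jk}=0$. Theorem 3 realizes this by holomorphic functions at almost every point. So the integral bound on $\log^+|f_\rho|$ has to be used for equality, not only for existence.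

We recall standard facts about $d$. Convergence in measure is convergence in $d$; it holds as $\rho\to\mathbf1$ if and only if it holds along every sequence $\rho^{(k)}\to\mathbf 1$. A sequence converging in measure has a subsequence converging a.e. Hence, if $X_\rho\to X$ in measure with $X$ finite and $\varphi$ is continuous, then $\varphi(X_\rho)\to\varphi(X)$ in measure.

## Monotone means force convergence in measure

We recall two facts about a subharmonic function in $U$ that is continuous. Its means over circles centered at $0$ increase with the radius, and on a disc $|z|<t$ with $t<1$ it is at most the Poisson integral of its values on $|z|=t$.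

**Lemma 1.** Let $V\ge0$ be continuous on $U^n$ and subharmonic in each variable separately, with $L:=\sup_\rho\int V_\rho\,dm<\infty$. There is a finite positive measure $\mu$ on $T^n$ with $V\le P[\mu]$, $\mu(T^n)=L$, and $V_\rho\to h$ in measure as $\rho\to\mathbf 1$, where $h\in L^1$ is the density of the absolutely continuous part of $\mu$.

*Proof.*

**Step 1: the majorant.** We want a Poisson integral above $V$ whose total mass is as small as it can be. Put $M(\rho)=\int V_\rho\,dm$. Fixing all coordinates but the $j$-th and integrating in $w_j$ first, we see that $M$ is nondecreasing in each $\rho_j$. Hence $M(\rho)\to L$ as $\rho\to\mathbf 1$. The measures $V_{(t,\dots,t)}m$ have mass at most $L$, so for some $t_k\uparrow1$ the measures $V_{(t_k,\dots,t_k)}m$ converge weak* to a positive measure $\mu$. Testing against the constant $1$ gives $\mu(T^n)=L$.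

For $t<1$ the function $z\mapsto V(tz)$ is continuous on $\overline U^n$, and the Poisson inequality applied in one variable after another gives $V(tz)\le P[V_{(t,\dots,t)}m](z)$ for $z\in U^n$. Put $t=t_k$ and let $k\to\infty$. The left side tends to $V(z)$ by continuity; the right side tends to $P[\mu](z)$, because the kernel is continuous in $w$ for fixed $z$. So $V\le P[\mu]$.

**Step 2: $V$ is close to its majorant.** By Fubini, and since $\int P(\rho_jw_j,\zeta_j)\,dm(w_j)=1$, we have $\int P[\mu]_\rho\,dm=\mu(T^n)=L$. Therefore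
$$P[\mu]_\rho-V_\rho\ge0,\qquad\int\bigl(P[\mu]_\rho-V_\rho\bigr)\,dm=L-M(\rho)\to0 .$$
Convergence to $0$ in $L^1$ implies convergence to $0$ in measure. So it remains to show $P[\mu]_\rho\to h$ in measure. Write $\mu=h\,m+\nu$ with $\nu\ge0$ singular.

**Step 3: the absolutely continuous part.** We show $P[hm]_\rho\to h$ in $L^1$. For $\delta>0$ put
$$\omega_\delta(\rho)=\sum_{j=1}^n\int_{|w-1|\ge\delta}P_{\rho_j}(w)\,dm(w),$$
which tends to $0$ as $\rho\to\mathbf 1$, since $P_b\to0$ uniformly on $|w-1|\ge\delta$ as $b\to1$. Note that $P(\rho_jw_j,\zeta_j)=P_{\rho_j}(w_j\bar\zeta_j)$. If some coordinate satisfies $|w_j-\zeta_j|\ge\delta$, we integrate the other kernel factors to $1$; so the kernel $\prod_jP(\rho_jw_j,\zeta_j)$ has mass at most $\omega_\delta(\rho)$ on $\{\max_j|w_j-\zeta_j|\ge\delta\}$, whether we integrate in $\zeta$ or in $w$. For continuous $h$ it follows from uniform continuity that $P[hm]_\rho\to h$ uniformly. For $h\in L^1$ and continuous $h_c$, the map $h\mapsto P[hm]_\rho$ is a contraction of $L^1$ by Fubini, so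
$$\|P[hm]_\rho-h\|_1\le2\|h-h_c\|_1+\|P[h_cm]_\rho-h_c\|_1 ,$$
and continuous functions are dense in $L^1$.

**Step 4: the singular part.** We show $P[\nu]_\rho\to0$ in measure. Let $\varepsilon>0$. As $\nu$ lives on a null set and is regular, there is a compact $K$ with $m(K)=0$ and $\nu(T^n\setminus K)<\varepsilon$. Let $K_\delta=\{w:\exists\,\zeta\in K,\ \max_j|w_j-\zeta_j|<\delta\}$. These sets decrease to $K$ as $\delta\downarrow0$, so we can fix $\delta$ with $m(K_\delta)<\varepsilon$. If $w\notin K_\delta$ and $\zeta\in K$, then $|w_j-\zeta_j|\ge\delta$ for some $j$. By Fubini and the estimate in Step 3,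
$$\int_{T^n\setminus K_\delta}P[\nu|_K]_\rho\,dm\le\nu(K)\,\omega_\delta(\rho)\to0,\qquad \int_{T^n} P[\nu|_{T^n\setminus K}]_\rho\,dm<\varepsilon .$$
By Chebyshev, for every $\eta>0$,
$$m\bigl(P[\nu]_\rho>2\eta\bigr)\le m(K_\delta)+\frac{\nu(K)\,\omega_\delta(\rho)}\eta+\frac\varepsilon\eta ,$$
so the upper limit as $\rho\to\mathbf 1$ is at most $\varepsilon+\varepsilon/\eta$. Let $\varepsilon\to0$. $\square$

**Example 3.** Take $V=\log(1+|f|^2)$ with $f$ from Example 2. On the torus of radii $\rho$, with $b=\rho_1\rho_2$ and $p=P_b(w_1w_2)$, we have $V_\rho=\log(1+e^{2p})=2p+\log(1+e^{-2p})$. The last term lies in $(0,\log2]$ and tends to $\log2$ off $\{w_1w_2=1\}$. So $L=2+\log2$, while $V_\rho\to\log 2$ in measure: $h=\log2$, and $\mu$ has a singular part of mass $2$.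

**Proposition 1.** If $f\in N(U^n)$, $n\ge1$, there is a finite measurable $f^*$ with $f_\rho\to f^*$ in measure as $\rho\to\mathbf 1$, unrestrictedly.

*Proof.* By the first section $V^a$ is continuous, nonnegative, and subharmonic in each variable; by (1) the integrals $\int V^a_\rho\,dm$ are bounded. By Lemma 1, $V^a_\rho$ converges in measure to an integrable, hence a.e. finite, function. Therefore $|f_\rho-a|^2=e^{V^a_\rho}-1$ converges in measure to a finite function. Take $a=0,1,i$ and use (2): $\operatorname{Re}f_\rho$ and $\operatorname{Im}f_\rho$ converge in measure to finite functions. $\square$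

## Existence off a set that is null for the product measure

We recall three theorems. Fatou: a nonnegative harmonic function in $U$ has finite nt limits at a.e. point of $T$. Nevanlinna: a function in $N(U)$ has finite nt limits at a.e. point of $T$. Harnack: if $u\ge0$ is harmonic in $U$ and $|z|\le r<1$, then $u(z)\le\frac{1+r}{1-r}u(0)$.

The definition of the iterated limit asks for a limit at *every* value of the remaining variables, which is uncountably many conditions, and a.e. statements handle only countably many. The next lemma deals with this by equicontinuity.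

**Lemma 2.** Let $g\in N(U^k)$, $k\ge1$. For a.e. $w\in T$ the nt limit $\lim_{\zeta\to w}g(\zeta,z')$ exists and is finite, locally uniformly in $z'\in U^{k-1}$ (for each approach region $\Gamma_\alpha(w)$). Moreover, fixing some of the variables of $g$ gives a function in $N$ of the others.

*Proof.*

**Step 1: fixing variables.** By Lemma 1, applied to $V^0$ for $g$, there is a finite positive $\mu$ with
$$\log(1+|g|^2)\le u:=P[\mu].$$
Fix some variables at $c$. Then $u(c,\cdot)$ is nonnegative, continuous and harmonic in each remaining variable, so its mean over any torus centered at $0$ is $u(c,0)$. Since $\log^+|g|\le\log(1+|g|^2)\le u$, the integrals of $\log^+|g(c,\cdot)|$ over such tori are at most $u(c,0)<\infty$. This is the last assertion. For $k=1$ the first assertion is Nevanlinna's theorem. Let $k\ge2$.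

**Step 2: a local bound.** If all $|z_j'|\le r$, Harnack's inequality in each of the $k-1$ variables gives
$$u(\zeta,z')\le\Bigl(\frac{1+r}{1-r}\Bigr)^{k-1}u(\zeta,0).$$
For a.e. $w$, $u(\cdot,0)$ has a finite nt limit at $w$, by Fatou. It is then bounded on each $\Gamma_\alpha(w)$: near $w$ because of the limit, and on the rest because the rest has compact closure in $U$. As $|g|^2\le e^u$, the family $\{g(\zeta,\cdot):\zeta\in\Gamma_\alpha(w)\}$ is locally bounded on $U^{k-1}$. By Cauchy's estimates it is locally equicontinuous.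

**Step 3: convergence.** Let $D\subset U^{k-1}$ be countable and dense. For each $d\in D$, $g(\cdot,d)\in N(U)$ by Step 1, so it has a finite nt limit at a.e. $w$. Hence a.e. $w$ has this property for all $d\in D$ and that of Step 2. For such $w$, the family $g(\zeta,\cdot)$ is locally equicontinuous and converges on the dense set $D$ as $\zeta\to w$ in $\Gamma_\alpha(w)$. It is therefore uniformly Cauchy on compact sets, and it converges locally uniformly. $\square$

**Proposition 2.** Let $f\in N(U^n)$ and let the order be $1,2,\dots,n$. There are Borel sets $G_k\subset T^k$ with $m(G_k)=1$ and $G_k\subset G_{k-1}\times T$ $(1\le k\le n)$, and functions $f_k:G_k\times U^{n-k}\to\mathbb C$, Borel in $w$ and holomorphic in $z'$ (with $f_0=f$), such that for $(w',w_k)\in G_k$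
$$f_{k-1}(w',\zeta,z')\to f_k(w',w_k,z')\quad\text{as }\zeta\to w_k\text{ nt, locally uniformly in }z'\in U^{n-k}.$$
In particular, the iterated limit in this order exists at each point of $G_n$.

*Proof.*

**Step 0: joint measurability.** A function $F(w,z)$ that is Borel in $w$ and continuous in $z\in U^l$ is jointly Borel. For each $p$ partition $U^l$ into countably many Borel pieces $A_{p,i}$ of diameter less than $1/p$, and pick $z_{p,i}\in A_{p,i}$. By continuity in $z$, $F(w,z)=\lim_p\sum_iF(w,z_{p,i})1_{A_{p,i}}(z)$, a limit of jointly Borel functions.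

**Step 1: the induction hypothesis.** We induct on $k$, where $T^0$ is one point and $G_0=T^0$. To apply Lemma 2 to $f_{k-1}(w',\cdot)$ we need this function in the class $N$ for a.e. $w'$; so we carry along the claim that for some $C$ and all $\rho\in[0,1)^{n-k}$
$$\int_{G_k}\int_{T^{n-k}}\log\bigl(1+|f_k(w,\rho_1\xi_1,\dots,\rho_{n-k}\xi_{n-k})|^2\bigr)\,dm(\xi)\,dm(w)\le C .\tag{3}$$
For $k=0$ this follows from (1) with $a=0$. Now let $1\le k\le n$ and suppose that step $k-1$ is done, with the constant $C$.

**Step 2: $f_{k-1}(w',\cdot)\in N(U^{n-k+1})$ for a.e. $w'\in G_{k-1}$.** The inner integral in (3) for $f_{k-1}$ is a Borel function of $w'$ and is nondecreasing in each $\rho_j$, by subharmonicity. Its supremum over all $\rho$ equals its limit along $\rho=(t,\dots,t)$, $t\uparrow1$. By monotone convergence this limit has integral at most $C$ over $G_{k-1}$. So it is finite for a.e. $w'$, and $\log^+|f_{k-1}|\le\log(1+|f_{k-1}|^2)$ gives the claim.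

**Step 3: the set $G_k$ is Borel.** Let $G_k$ be the set of $(w',w)\in G_{k-1}\times T$ at which $f_{k-1}(w',\zeta,\cdot)$ has a finite nt limit as $\zeta\to w$, locally uniformly. We have $\Gamma_\alpha(w)=w\,\Gamma_\alpha(1)$. By the Cauchy criterion, $(w',w)\in G_k$ if and only if for all integers $\alpha,j\ge2$ and $p\ge1$ there is $q\in\mathbb N$ with
$$\bigl|f_{k-1}(w',w\xi,z')-f_{k-1}(w',w\xi',z')\bigr|\le\frac1p$$
for all $\xi,\xi'\in\Gamma_\alpha(1)\cap\{|\xi-1|<1/q\}$ and all $z'$ with $|z'_i|\le1-1/j$. As $f_{k-1}(w',\cdot)$ is continuous, it is enough to require this for $\xi,\xi',z'$ in countable dense subsets of these sets. For fixed $\xi,\xi',z'$ the inequality defines a Borel set of $(w',w)$, because $f_{k-1}$ is jointly Borel by Step 0. So $G_k$ arises from Borel sets by countable unions and intersections.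

**Step 4: $G_k$ has full measure.** By Step 2 and Lemma 2, for a.e. $w'\in G_{k-1}$ the section of $G_k$ over $w'$ has measure $1$. Now that $G_k$ is Borel, Fubini gives $m(G_k)=1$.

**Step 5: the function $f_k$ and the bound (3).** Let $f_k$ be the limit. It is holomorphic in $z'$ by local uniformity. It is Borel in $w$, being the limit of $f_{k-1}(w',(1-\frac1j)w_k,z')$ as $j\to\infty$. Apply Fatou's lemma to this limit with $z'=(\rho_1\xi_1,\dots,\rho_{n-k}\xi_{n-k})$. Since $G_k\subset G_{k-1}\times T$, the integral in (3) for $f_k$ is at most the lower limit, as $j\to\infty$, of the integrals in (3) for $f_{k-1}$ with radii $(1-\frac1j,\rho)$, where $w_k$ plays the role of the first variable $\xi_1$. Each of these is at most $C$. $\square$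

By relabeling the coordinates we get for each permutation $\sigma$ a Borel set $G^\sigma\subset T^n$ with $m(G^\sigma)=1$ on which the iterated limit $f^\sigma$ in the order $\sigma$ exists, and $f^\sigma$ is measurable.

## Comparing each iterated limit with $f^*$

*Proof of Theorem 1.* Let $f^*$ be as in Proposition 1. It suffices to show $f^\sigma=f^*$ a.e. for each $\sigma$; then
$$Z=T^n\setminus\bigl(G^\sigma\cap G^\tau\cap\{f^\sigma=f^*=f^\tau\}\bigr)$$
is null and has the required property. Relabeling the coordinates of $f$ relabels those of $f^*$, since the limit defining $f^*$ is unrestricted. So we may take $\sigma=\mathrm{id}$, with $G_k$ and $f_k$ from Proposition 2.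

**Step 1: a chain of functions from $f_\rho$ to $f^\sigma$.** Put
$$F_k^{\rho_{k+1},\dots,\rho_n}(w)=f_k(w_1,\dots,w_k,\rho_{k+1}w_{k+1},\dots,\rho_nw_n),\qquad w\in G_k\times T^{n-k}.$$
Then $F_0^\rho=f_\rho$ and $F_n=f^\sigma$. Each of them is measurable, by Step 0 of the previous proof, and is defined a.e. on $T^n$.

**Step 2: an inequality that survives each limit.** Given $\varepsilon>0$, Proposition 1 yields $\delta>0$ with
$$d(F_0^\rho,f^*)\le\varepsilon\quad\text{whenever all }\rho_j>1-\delta .$$
We claim that for $k=0,1,\dots,n$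
$$d\bigl(F_k^{\rho_{k+1},\dots,\rho_n},f^*\bigr)\le\varepsilon\quad\text{whenever }\rho_{k+1},\dots,\rho_n>1-\delta .\tag{4}$$
Suppose (4) holds for $k-1$ and fix $\rho_{k+1},\dots,\rho_n>1-\delta$. For every $t>1-\delta$ we have $d(F_{k-1}^{t,\rho_{k+1},\dots,\rho_n},f^*)\le\varepsilon$. Let $t\to1$. Radial limits are special nt limits, so by Proposition 2
$$f_{k-1}(w_1,\dots,w_{k-1},tw_k,\rho_{k+1}w_{k+1},\dots)\to f_k(w_1,\dots,w_k,\rho_{k+1}w_{k+1},\dots)$$
on $G_k\times T^{n-k}$, which is a.e. The integrand $\min(1,|F_{k-1}^{t,\dots}-f^*|)$ is bounded by $1$, so by dominated convergence (4) holds for $k$. The hypothesis of (4) never relates the $\rho_j$ to each other; this is why the unrestricted limit in Proposition 1 is needed.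

**Step 3: conclusion.** For $k=n$ there are no radii left: $d(f^\sigma,f^*)\le\varepsilon$ for every $\varepsilon>0$. So $f^\sigma=f^*$ a.e. $\square$

## Intermediate limits, and integrability of $\log|f^*|$

*Proof of Theorem 2.* Part (a) is Proposition 1 together with what was just proved.

**Part (b): from countably many slices to all slices.** Here $f_k^\sigma(w_S,\cdot)$ is the function of the remaining variables after $k$ limits in the order $\sigma$; it is defined and holomorphic on $U^{n-k}$ for a.e. $w_S$, by Proposition 2. For $k=1$ there is nothing to prove, and for $k=n$ the claim is Theorem 1. Let $2\le k<n$, and let $D\subset U^{n-k}$ be countable and dense. For $d\in D$, placed in the variables outside $S$, $f(\cdot,d)\in N(U^k)$ by Lemma 2. Wherever $f_k^\sigma(w_S,\cdot)$ and $f_k^\tau(w_S,\cdot)$ are defined, their values at $d$ are the iterated limits of $f(\cdot,d)$ in the orders $(\sigma(1),\dots,\sigma(k))$ and $(\tau(1),\dots,\tau(k))$. By Theorem 1 for $f(\cdot,d)$ these agree for a.e. $w_S$. Hence for a.e. $w_S$ the two intermediate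 limits agree at all $d\in D$, and by continuity on $U^{n-k}$.

**Part (c): the positive part.** Some sequence $f_{\rho^{(k)}}$ with $\rho^{(k)}\to\mathbf 1$ converges a.e. to $f^*$, and Fatou's lemma gives $\log^+|f^*|\in L^1$.

**Part (c): the negative part.** Let $f(z^0)\ne0$ and take only $\rho$ with $\rho_j\ge(1+|z_j^0|)/2$, so that $\rho_j>|z_j^0|$. For $\varepsilon>0$ the function $\log\max(|f|,\varepsilon)$ is continuous and subharmonic in each variable. The Poisson inequality, applied in one variable after another, gives
$$\log\max(|f(z^0)|,\varepsilon)\le\int Q_\rho\log\max(|f_\rho|,\varepsilon)\,dm,\qquad Q_\rho(w)=\prod_jP(z_j^0/\rho_j,w_j).$$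
Let $\varepsilon\downarrow0$; the integrands decrease, so by monotone convergence
$$\log|f(z^0)|\le\int Q_\rho\log|f_\rho|\,dm .$$
Since $|z_j^0|/\rho_j\le2|z_j^0|/(1+|z_j^0|)<1$ and $\frac{1-|z|}{1+|z|}\le P(z,w)\le\frac{1+|z|}{1-|z|}$, the function $Q_\rho$ lies between two positive constants independent of $\rho$ and $w$. Therefore
$$\int Q_\rho\log^-|f_\rho|\,dm\le-\log|f(z^0)|+\int Q_\rho\log^+|f_\rho|\,dm$$
is bounded, and so is $\int\log^-|f_\rho|\,dm$, for these $\rho$. Apply Fatou's lemma along the a.e. convergent sequence: $\log^-|f^*|\in L^1$. $\square$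

## Alternating products: different limits under any sublinear condition

We turn to Theorem 3. The model is the divergent series $1-1+1-1+\cdots$, with partial sums $1,0,1,0,\dots$ We want functions $p_j$, evaluated at $z_1$ for odd $j$ and at $z_2$ for even $j$, that are nearly $0$ on a large disc and nearly $1$ at most points of $T$. Put $T_l=p_1\cdots p_l$ and $f=T_1-T_2+T_3-\cdots$. If $z_1$ is already on the boundary and $z_2$ is still inside, the first tiny factor is some $p_{2m}(z_2)$; the series is cut after $T_{2m-1}$, and the sum is an odd partial sum. If $z_2$ goes to the boundary first, the cut comes after an even index. The two iterated limits then differ by $\lim_lT_l\ne0$.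

The price lies in $e_j=1-p_j$, which is nearly $1$ inside and nearly $0$ at most of $T$. If $e_j$ is zero-free near $\overline U$ with $e_j(0)=1$, then $\int_T\log|e_j|\,dm=0$, so where $\log|e_j|$ is very negative on most of $T$ it must be very large on a small set. We let it be a sum of terms $P_b(w^N)-1$. For $\psi(t)=t$ each spike $P_b$ costs $\int P_b\,dm=1$, whatever $b$ is; for sublinear $\psi$ the cost $\int\psi(P_b)\,dm$ will tend to $0$ as $b\to1$.

### A concave majorant of $\psi_0$ and the cost of a Poisson spike

**Step 1: replacing $\psi_0$.** We want a concave function. For $\varepsilon>0$ let $C_\varepsilon=\sup_t(\psi_0(t)-\varepsilon t)^+$. It is finite, since $\psi_0(t)\le\varepsilon t$ for $t\ge t_\varepsilon$ and $\psi_0\le\psi_0(t_\varepsilon)$ on $[0,t_\varepsilon]$. Put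
$$\Psi(t)=\inf_{\varepsilon>0}(\varepsilon t+C_\varepsilon),\qquad\psi(t)=\Psi(t)-\Psi(0)+\min(t,1).$$
As an infimum of nondecreasing affine functions, $\Psi$ is nondecreasing, concave and upper semicontinuous; also $\Psi\ge\psi_0$, and $\Psi(t)=o(t)$ because $\Psi(t)\le\varepsilon t+C_\varepsilon$ for each $\varepsilon$. Hence $\psi_0\le\psi+\Psi(0)$, and $\psi$ is concave and nondecreasing with $\psi(0)=0$, $\psi(t)=o(t)$ and $\psi(1)\ge1$. It is continuous at $0$, since upper semicontinuity and monotonicity give $\limsup_{t\to0}\Psi(t)\le\Psi(0)\le\Psi(t)$. Concavity and $\psi(0)=0$ make $\psi$ subadditive and give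
$$\psi(t)\ge\psi(1)\min(t,1).\tag{5}$$
It suffices to bound $\int\psi(\log^+|f_\rho|)\,dm$. We shall let $f$ depend on $(z_1,z_2)$ only. Limits in the other variables are then trivial, so we may work on $U^2$.

**Step 2: the cost of a spike.** Let $\kappa(b)=\int_T\psi(P_b)\,dm$ for $0\le b<1$. By Jensen's inequality $\kappa(b)\le\psi(\int P_b\,dm)=\psi(1)$. Moreover $\kappa(b)\to0$ as $b\to1$. To see this, let $\varepsilon>0$ and let $C'_\varepsilon$ be such that $\psi(t)\le\varepsilon t+C'_\varepsilon$. For $\eta>0$, off $\{|w-1|<\eta\}$ we have $P_b\to0$ uniformly, hence $\psi(P_b)\to0$ uniformly, and on that set $\int_{|w-1|<\eta}\psi(P_b)\,dm\le\varepsilon+C'_\varepsilon\,m(|w-1|<\eta)$. So $\limsup_{b\to1}\kappa(b)\le\varepsilon+C'_\varepsilon\,m(|w-1|<\eta)$; let $\eta\to0$ and then $\varepsilon\to0$.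

### Choice of the parameters

**Step 3: spikes.** For $i\ge1$ choose $a_i'\in[0,1)$ with $\kappa(b)\le2^{-i}$ for all $b\in[a_i',1)$. Put
$$a_i=\frac{1+a_i'}2,\qquad q_i(u)=\frac{2a_iu}{1-a_iu}.$$
Since $1+q_i(u)=\frac{1+a_iu}{1-a_iu}$, we have $\operatorname{Re}q_i(u)=P_{a_i|u|}(u/|u|)-1$ (with $P_0\equiv1$ if $u=0$). Also $q_i(0)=0$ and $|q_i|\le\frac2{1-a_i}$ on $\overline U$.

**Step 4: blocks.** The $j$-th factor will use a whole block of spikes, long enough to beat the size of all earlier factors. Divide $\mathbb N=\{1,2,\dots\}$ into consecutive blocks $B_1,B_2,\dots$, with $n_j=|B_j|$ and $M_j=\exp\sum_{i\in B_j}\frac2{1-a_i}$, so that inductively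
$$n_j\ge j+\sum_{l<j}\log(1+M_l).\tag{6}$$
Put $\delta_j=2^{-j}\big/\prod_{l\le j+1}(1+M_l)$.

**Step 5: radii and frequencies.** Let $s_0=0$, $s_1=\frac12$. Given $s_i$ with $i\ge1$, $i\in B_j$, choose $N_i\in\mathbb N$ so large that
$$|q_i(u)|\le2^{-i-2}\delta_j\quad\text{for }|u|\le s_i^{N_i},\tag{7}$$
which is possible as $q_i(0)=0$. Then choose $s_{i+1}\in(\max(s_i,1-\frac1{i+1}),1)$ with $a_is_{i+1}^{N_i}\ge a_i'$, which is possible as $a_i>a_i'$. So spike $i$ is invisible for $|z|\le s_i$, and for $|z|\ge s_{i+1}$ it is already as narrow as the cost bound $2^{-i}$ demands. The $s_i$ increase to $1$.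

**Step 6: the factors.** Let
$$e_j(z)=\exp\sum_{i\in B_j}q_i(z^{N_i}),\qquad p_j=1-e_j .$$
These are holomorphic near $\overline U$, and $|e_j|\le M_j$, $|p_j|\le1+M_j$ on $\overline U$. If $|z|\le s_{\min B_j}$, then $|z^{N_i}|\le s_i^{N_i}$ for all $i\in B_j$, so the exponent has modulus at most $\delta_j\sum_i2^{-i-2}\le\delta_j/4$. Since $|e^x-1|\le2|x|$ for $|x|\le1$,
$$|p_j(z)|\le\delta_j\quad\text{for }|z|\le s_{\min B_j}.\tag{8}$$

### The function and its two iterated limits

**Step 7: definition of $f$.** Evaluate $p_j,e_j$ at $z_1$ if $j$ is odd and at $z_2$ if $j$ is even. Put $T_l=p_1p_2\cdots p_l$ and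
$$f(z_1,z_2)=\sum_{l\ge1}(-1)^{l-1}T_l(z_1,z_2).$$
Let $|z_2|\le s_{\min B_{2m}}$ and $z_1\in\overline U$. By (8), both $T_{2m}$ and $T_{2m+1}$ contain a factor of modulus at most $\delta_{2m}$, so
$$|T_{2m}|,\,|T_{2m+1}|\le\delta_{2m}\prod_{l\le2m+1,\;l\ne2m}(1+M_l)\le2^{-2m}$$
(for $T_{2m}$ note that the factors $1+M_l$ exceed $1$). In the same way, if $|z_1|\le s_{\min B_{2m+1}}$ and $z_2\in\overline U$, then $|T_{2m+1}|,|T_{2m+2}|\le2^{-2m-1}$. As $s_i\to1$, for every $r<1$ the series converges absolutely and uniformly on $\overline U\times\{|z_2|\le r\}$ and on $\{|z_1|\le r\}\times\overline U$. So $f$ is holomorphic in $U^2$ and extends continuously to $\overline U\times U$ and to $U\times\overline U$, with the same series. In particular, the first limit in either order exists at every boundary point, for every value of the remaining variable.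

**Step 8: $e_j$ is tiny a.e. on $T$.** The map $w\mapsto w^N$ preserves $m$, and $a_i\ge a_i'$, so $\sum_i\int\psi(P_{a_i}(w^{N_i}))\,dm=\sum_i\kappa(a_i)\le1$. By (5), $\sum_i\min(1,P_{a_i}(w^{N_i}))<\infty$ for a.e. $w$. Then only finitely many terms exceed $1$, so $S_0(w):=\sum_iP_{a_i}(w^{N_i})<\infty$ for a.e. $w\in T$. For such $w$
$$|e_j(w)|=\exp\sum_{i\in B_j}\bigl(P_{a_i}(w^{N_i})-1\bigr)\le e^{S_0(w)}e^{-n_j}.\tag{9}$$
From here on let $S_0(w_1),S_0(w_2)<\infty$, and put $\Sigma_l=\sum_{i\le l}(-1)^{i-1}T_i$.

**Step 9: order $1$, then $2$.** Group the absolutely convergent series in pairs, using $T_{2m}-T_{2m+1}=T_{2m}(1-p_{2m+1})=T_{2m}e_{2m+1}$. For $z_2\in U$,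
$$f(w_1,z_2)=T_1-\sum_{m\ge1}(T_{2m}-T_{2m+1})=p_1(w_1)-\sum_{m\ge1}T_{2m}(w_1,z_2)\,e_{2m+1}(w_1).$$
By (9) and (6) the $m$-th term is at most
$$\prod_{l\le2m}(1+M_l)\;e^{S_0(w_1)}e^{-n_{2m+1}}\le e^{S_0(w_1)}e^{-2m-1},$$
uniformly in $z_2\in\overline U$. So the right side is continuous in $z_2\in\overline U$; the limit as $z_2\to w_2$ exists and equals $\lim_m\Sigma_{2m+1}(w)$.

**Step 10: order $2$, then $1$.** Now pair the terms the other way: for $z_1\in U$,
$$f(z_1,w_2)=\sum_{m\ge1}(T_{2m-1}-T_{2m})=\sum_{m\ge1}T_{2m-1}(z_1,w_2)\,e_{2m}(w_2),$$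
with terms at most $\prod_{l\le2m-1}(1+M_l)\,e^{S_0(w_2)}e^{-n_{2m}}\le e^{S_0(w_2)}e^{-2m}$, uniformly in $z_1\in\overline U$. The limit as $z_1\to w_1$ exists and equals $\lim_m\Sigma_{2m}(w)$.

**Step 11: the limits differ.** The first limit minus the second is
$$\lim_m(\Sigma_{2m+1}-\Sigma_{2m})(w)=\lim_mT_{2m+1}(w)=\prod_j(1-e_j),$$
with $e_j$ evaluated at $w_1$ or $w_2$ according to parity. By (9) and $n_j\ge j$, $\sum_j|e_j|<\infty$, so the product is nonzero unless some factor $p_j$ vanishes. The function $\sum_{i\in B_j}q_i(z^{N_i})$ has nonnegative Taylor coefficients, not all zero, and no constant term. So it is nonconstant, and $p_j$ is nonconstant and holomorphic near $\overline U$, with finitely many zeros on $T$. The zeros of all $p_j$ on $T$ form a countable set. Hence at a.e. point the two iterated limits exist and differ.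

### The integral bound

**Step 12: the active spikes at radius $r$.** For $z=rw$, $w\in T$, $0\le r<1$, put
$$P^{(i)}(z)=1+\operatorname{Re}q_i(z^{N_i})=P_{a_ir^{N_i}}(w^{N_i})>0 .$$
Define $k=k(r)\ge0$ by $s_k\le r<s_{k+1}$, and let $W(z)=\sum_{1\le i\le k}P^{(i)}(z)\ge0$. If $1\le i<k$, then $r\ge s_{i+1}$, so $a_ir^{N_i}\in[a_i',1)$ and $\int\psi(P^{(i)}(rw))\,dm(w)=\kappa(a_ir^{N_i})\le2^{-i}$. For $i=k$ the integral is at most $\psi(1)$. As $\psi$ is subadditive,
$$\int_T\psi(W(rw))\,dm(w)\le1+\psi(1)\qquad(0\le r<1).\tag{10}$$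
If $i>k$, then $r<s_i$ and $|q_i(z^{N_i})|\le2^{-i-2}$ by (7).

**Step 13: all factors are controlled by $W$.** Let $J=J(r)$ be the index of the block containing $k$ ($J=0$ if $k=0$). There are three kinds of factors.

* If $j<J$, all $i\in B_j$ are less than $k$, and $|e_j(z)|=e^{-n_j}\exp\sum_{i\in B_j}P^{(i)}(z)$. So $|p_j|\le(1+e^{-n_j})\exp\sum_{i\in B_j}P^{(i)}$.
* If $j=J\ge1$, the $i\in B_J$ with $i>k$ contribute at most $\sum_i2^{-i-2}\le\frac14$ to the exponent. So $|e_J|\le e^{1/4}\exp\sum_{i\in B_J,\,i\le k}P^{(i)}\le2\exp\sum_{i\in B_J,\,i\le k}P^{(i)}$ and $|p_J|\le3\exp\sum_{i\in B_J,\,i\le k}P^{(i)}$.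
* If $j>J$, then $\min B_j\ge k+1$, so $r<s_{k+1}\le s_{\min B_j}$. By (8), $|p_j|\le\delta_j\le2^{-j}$ and $|e_j|\le2$.

Let $C_1=3\prod_{j\ge1}(1+e^{-j})$. Since $n_j\ge j$, for every finite set $Q$ of indices
$$\prod_{j\in Q}|p_j(z)|\le C_1e^{W(z)},\qquad\sum_{1\le j\le J}|e_j(z)|\le\Bigl(2+\sum_{j\ge1}e^{-j}\Bigr)e^{W(z)}\le3e^{W(z)} .\tag{11}$$

**Step 14: the bound for $f$.** Let $(z_1,z_2)\in U^2$, $W_1=W(z_1)$, $W_2=W(z_2)$, $J_2=J(|z_2|)$. As in Step 10, $f=\sum_{m\ge1}T_{2m-1}(z_1,z_2)\,e_{2m}(z_2)$. By (11), applied to the odd indices at $z_1$ and the even ones at $z_2$, $|T_{2m-1}|\le C_1^2e^{W_1+W_2}$.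

The terms with $2m\le J_2$ contribute at most $C_1^2e^{W_1+W_2}\cdot3e^{W_2}=3C_1^2e^{W_1+2W_2}$.

Let $m_0\ge1$ be the least integer with $2m_0>J_2$. For $m\ge m_0$ we have $|e_{2m}(z_2)|\le2$. For $m>m_0$, $T_{2m-1}$ contains the factor $p_{2m-2}(z_2)$; here $2m-2\ge2m_0>J_2$, so $|p_{2m-2}(z_2)|\le2^{-(2m-2)}$, and the product of the other factors is at most $C_1^2e^{W_1+W_2}$. So the terms with $m\ge m_0$ contribute at most
$$2C_1^2e^{W_1+W_2}\Bigl(1+\sum_{m\ge2}2^{-(2m-2)}\Bigr)\le4C_1^2e^{W_1+W_2}.$$
Altogether $|f|\le7C_1^2e^{W_1+2W_2}$, that is,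
$$\log^+|f(z_1,z_2)|\le C_2+W(z_1)+2W(z_2),\qquad C_2=\log(7C_1^2).$$

**Step 15: integration.** By monotonicity and subadditivity of $\psi$ and by (10), for all $\rho$,
$$\int\psi(\log^+|f_\rho|)\,dm\le\psi(C_2)+3\,(1+\psi(1)),$$
and therefore $\int\psi_0(\log^+|f_\rho|)\,dm\le\Psi(0)+\psi(C_2)+3(1+\psi(1))$. This proves Theorem 3. $\square$
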